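
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Counting models of Kripke--Platek set theory and of Kelley--Morse class theory with prescribed ordinals}


\begin{abstract}
Two statements about a complete extension $T$ of ZF say that its countable models are as numerous as possible once part of their ordinals is prescribed. First, if $T$ has a model whose ordinals have largest well-founded initial segment of type $\alpha<\omega_1$, then $T$ has $2^{\aleph_0}$ nonisomorphic countable models with this property. Second, for a countable order type $\tau$ that is not well-ordered, the number of countable models of $T$ with ordinals of type $\tau$ is $0$ or $2^{\aleph_0}$. We show that both statements fail when ZF is replaced by Kripke--Platek set theory, even in the presence of $V{=}L$ and $\Sigma_n$-Separation and $\Sigma_n$-Collection for a fixed $n$, and that both hold for Kelley--Morse class theory. They also hold for Kripke--Platek set theory with $V{=}L$ and full Collection; in this sense the full Collection scheme is the threshold.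
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Theories and invariants}

\emph{Kripke--Platek set theory} KP is the theory in the language $\{\in\}$ with Extensionality, Pairing, Union, Infinity, the Foundation scheme (every nonempty definable class has an $\in$-minimal element), $\Delta_0$-Separation and $\Delta_0$-Collection.

\emph{Kelley--Morse class theory} KM is formulated in the same one-sorted language. Its objects are classes, and a set is a class that is an element of some class. The axioms are Extensionality for classes; Pairing, Union, Power Set and Infinity for sets; Foundation; Replacement (the image of a set under a class function is a set); full Comprehension (for every formula $\varphi(x)$, possibly with class quantifiers and class parameters, the class of all sets $x$ with $\varphi(x)$ exists); and Global Choice (some class function chooses an element from every nonempty set). A countable model of KM has countably many classes, and isomorphism of models of KM means isomorphism of $\{\in\}$-structures. In KM, ``ordinal'' always means an ordinal that is a set.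

For a model $M$ of KP, KM or ZF let $\mathrm{Ord}(M)$ be the linear order of its ordinals. The \emph{ordinal standard part} $\mathrm{osp}(M)$ is the order type of the largest well-founded initial segment of $\mathrm{Ord}(M)$; it measures how far the ordinals of $M$ can be identified with true ordinals. We call $M$ \emph{ill-founded} if $\mathrm{Ord}(M)$ is not well-ordered. For a complete theory $T$ and a countable linear order type $\tau$, let $\mu(T,\tau)$ be the number of isomorphism types of countable models $M$ of $T$ with $\mathrm{Ord}(M)\cong\tau$. A \emph{complete extension} of a theory $S$ in the language $\{\in\}$ is a complete consistent theory $T\supseteq S$ in that language.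

For a theory $S$ consider the following two statements.
\begin{itemize}
\item[$(\mathrm A)_S$] If a complete extension $T$ of $S$ has a model $M$ with $\mathrm{osp}(M)=\alpha<\omega_1$, then $T$ has $2^{\aleph_0}$ nonisomorphic countable models with ordinal standard part $\alpha$.
\item[$(\mathrm B)_S$] If $\tau$ is a countable linear order that is not well-ordered and $T$ is a complete extension of $S$, then $\mu(T,\tau)\in\{0,2^{\aleph_0}\}$.
\end{itemize}
Both hold for $S=\mathrm{ZF}$; they are Corollaries 4.2 and 4.3 of \cite{counting}. Question 5.4 there asks whether they remain valid for KP and for KM. The answer is: \emph{for KP neither remains valid; for KM both do.}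

\subsection{What decides the matter}\label{ssec:idea}

A theory with few models of a given kind must pin its elements down. The crudest way to do so is to have a definable partial map from $\omega$ onto the whole universe: in a model whose natural numbers are the true ones, every element then has a name, and the complete theory determines the model (Lemma~\ref{lem:rigid}). In ZF such a map is impossible, because by Replacement its range would be a set. In KM, Comprehension and Replacement rule out even a definable partial map from $\omega$ onto the class of all sets. In KP, however, and in its extensions by Separation and Collection for $\Sigma_n$ formulas with a fixed $n$, Replacement is available only up to a bounded complexity, so a more complex map may well cover the universe. This is how we refute $(\mathrm A)$ and $(\mathrm B)$ for KP. Conversely, the way Replacement defeats such a map is a pigeonhole principle (scheme (P1) in Section~\ref{sec:schemes}), and this principle drives the construction of many models for KM.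

\subsection{The theorems}

The metatheory is ZFC. Let $\eta$ be the order type of $\mathbb Q$, and let $\alpha(1+\eta)$ denote $1+\eta$ copies of $\alpha$. A model $M$ is \emph{$\omega$-standard} if $\omega^M$ has order type $\omega$. A $\Sigma_n$ formula is one that is logically equivalent to a formula consisting of $n$ alternating blocks of unbounded quantifiers, the first one existential, followed by a $\Delta_0$ formula; $\Pi_n$ formulas are negations of $\Sigma_n$ formulas. Put
\[
\mathrm{KP}_n=\mathrm{KP}+V{=}L+\Sigma_n\text{-Separation}+\Sigma_n\text{-Collection},\qquad
\mathrm{KP}_\infty=\mathrm{KP}+V{=}L+\text{full Collection}.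
\]
Full Separation follows from full Collection (Lemma~\ref{lem:schemes}), so $\mathrm{KP}_\infty$ and $\bigcup_n\mathrm{KP}_n$ have the same theorems.

\begin{theorem}\label{thm:KP}
For every $n$ there is a complete extension $T$ of $\mathrm{KP}_n$ that has, up to isomorphism, exactly one $\omega$-standard model $M$ among models of all cardinalities. This $M$ is countable and ill-founded, and $\mathrm{osp}(M)=\omega_1^{CK}$. Hence $T$ has exactly one model with ordinal standard part $\omega_1^{CK}$, and $\mu(T,\tau)=1$ for the non-well-ordered type $\tau=\mathrm{Ord}(M)\cong\omega_1^{CK}(1+\eta)$. So $(\mathrm A)$ and $(\mathrm B)$ fail for $\mathrm{KP}$ and for each $\mathrm{KP}_n$.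
\end{theorem}

\begin{theorem}\label{thm:KM}
Let $T$ be a complete extension of $\mathrm{KM}$.
\begin{itemize}
\item[(i)] If $T$ has a model with ordinal standard part $\alpha<\omega_1$, then $T$ has $2^{\aleph_0}$ nonisomorphic countable, even ill-founded, models with ordinal standard part $\alpha$.
\item[(ii)] If $\tau$ is a countable linear order type that is not well-ordered, then $\mu(T,\tau)\in\{0,2^{\aleph_0}\}$.
\end{itemize}
\end{theorem}

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] Let $T$ be a complete extension of $\mathrm{KM}$, and let $\tau$ be countable and not well-ordered, with largest well-founded initial segment of type $\alpha>\omega$. Then $\mu(T,\tau)=2^{\aleph_0}$ if $\tau\cong\alpha(1+\eta)$ and $T$ has some model, possibly well-founded, with ordinal standard part $\alpha$; otherwise $\mu(T,\tau)=0$.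
\item[(b)] For $\mathrm{KP}$ the two statements can fail only at $\alpha>\omega$: every complete extension $T$ of $\mathrm{KP}$ has $2^{\aleph_0}$ nonisomorphic countable models with ordinal standard part $\omega$, and $\mu(T,\tau)\in\{0,2^{\aleph_0}\}$ whenever $\tau$ is countable and not well-ordered with largest well-founded initial segment of type $\omega$.
\item[(c)] Theorem~\ref{thm:KM} and part (a) hold with $\mathrm{KM}$ replaced by $\mathrm{KP}_\infty$, whereas by Theorem~\ref{thm:KP} both statements fail for each single $\mathrm{KP}_n$.
\end{itemize}
\end{theorem}

There are at most $2^{\aleph_0}$ countable models, so only lower bounds need proof.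

\subsection{Standard ordinals}

If $\mathrm{osp}(M)=\alpha$, the elements of the largest well-founded initial segment of $\mathrm{Ord}(M)$ are called \emph{standard} and are identified with the ordinals $\beta<\alpha$. If $M$ is ill-founded, there is a nonstandard ordinal but no least one, since a least one could be added to the well-founded initial segment. Hence, in an ill-founded model:
\begin{equation}\label{star}
\text{if all ordinals below $x$ are standard, then $x$ is standard.}\tag{$*$}
\end{equation}
Every model has the numerals $\bar 0,\bar 1,\dots$ as its first ordinals, so $\mathrm{osp}(M)\ge\omega$. Moreover \emph{$M$ is $\omega$-standard iff $\mathrm{osp}(M)>\omega$}. If $\omega^M$ has type $\omega$, then $\{x:x\le\omega^M\}$ is a well-founded initial segment of type $\omega+1$. Conversely, if $\mathrm{osp}(M)>\omega$, the ordinal in position $\omega$ is nonzero and has no immediate predecessor, and all smaller ordinals are numerals, so it is the least limit ordinal $\omega^M$. Thus $\mathrm{osp}(M)=\omega$ iff $\omega^M$ is nonstandard; then $\omega^M$ has nonstandard elements, and we call $M$ \emph{$\omega$-nonstandard}.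

\section{KP: a theory with one $\omega$-standard model}\label{sec:KP}

\subsection{Rigidity from a definable map on $\omega$}

\begin{lemma}\label{lem:rigid}
Let $W\supseteq\mathrm{KP}$ be a theory and $\delta(e,x)$ a formula such that $W$ proves
\[
\forall e\in\omega\,\exists^{\le1}x\,\delta(e,x)\qquad\text{and}\qquad\forall x\,\exists e\in\omega\,\delta(e,x).
\]
Then any two elementarily equivalent $\omega$-standard models of $W$ are isomorphic.
\end{lemma}

\begin{proof}
Let $M\equiv N$ be such models. Since $\omega^M$ consists of the numerals $\bar e$ ($e\in\omega$), every element of $M$ is the unique $x$ with $\delta(\bar e,x)$ for some $e\in\omega$, and likewise for $N$. For given $e,e'$ the following are expressed by sentences: that some $x$ satisfies $\delta(\bar e,x)$; that the elements defined by $\delta(\bar e,\cdot)$ and $\delta(\bar e',\cdot)$ are equal; that the first is a member of the second. These sentences have the same truth value in $M$ and $N$. So sending the element defined by $\delta(\bar e,x)$ in $M$ to the element so defined in $N$ is a well-defined isomorphism.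
\end{proof}

It remains to find a suitable theory with an \emph{ill-founded} $\omega$-standard model. We do this in two steps. First we build a transitive model, so that the theory is consistent with $\omega$-standardness. Then a basis theorem produces a model that is too simple, as a set of natural numbers, to be well-founded.

\begin{remark}\label{rem:easy}
The transitive model $A$ of the next subsection already refutes $(\mathrm A)_{\mathrm{KP}}$: by Lemma~\ref{lem:rigid} it is, up to isomorphism, the only $\omega$-standard model of its theory, hence the only model of its theory with ordinal standard part $\mathrm{osp}(A)<\omega_1$. The ill-founded model is needed for $(\mathrm B)$.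
\end{remark}

\subsection{A transitive model that is a definable image of $\omega$}\label{ssec:A}

Fix $n$. Since $\mathrm{KP}_1$ extends $\mathrm{KP}_0$, we may assume $n\ge1$. Let $k=n+3$, and let $\theta=\omega_1^L$. Then $L_\theta=H(\omega_1)^L$ satisfies $V{=}L$, ``every set is countable'', and all instances of Separation and Collection. We want a Skolem hull of $\emptyset$ in $L_\theta$ for $\Sigma_k$ formulas, presented so that a single formula enumerates it. A least witness for a $\Sigma_k$ formula need not itself be $\Sigma_k$-definable; to avoid a rise in complexity when witnesses are fed into further formulas, we name an element by the whole list of steps that leads to it.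

Let $\sigma_e(y,s)$, $e\in\omega$, be an effective enumeration, up to logical equivalence, of the $\Sigma_k$ formulas in two free variables. Satisfaction for $\Delta_0$ formulas is $\Delta_1$ in KP, so $\Sigma_k$-satisfaction is definable over KP. Hence ``$\sigma_e(y,s)$'' is expressed by one formula in $e,y,s$. Let $\delta(e,x)$ be the formula
\begin{quote}
$e$ codes a finite sequence $(e_0,\dots,e_m)$ of natural numbers, and there is a sequence $\langle y_0,\dots,y_m\rangle$ with $y_m=x$ such that for each $i\le m$, $y_i$ is the $<_L$-least $y$ with $\sigma_{e_i}(y,\langle y_0,\dots,y_{i-1}\rangle)$.
\end{quote}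
Let $H$ be the set of all $x\in L_\theta$ such that $L_\theta\models\delta(e,x)$ for some $e\in\omega$. It is countable.

\emph{$H\prec_{\Sigma_k}L_\theta$.} Let $p_1,\dots,p_r\in H$, let $\varphi$ be $\Sigma_k$, and suppose $L_\theta\models\exists y\,\varphi(y,\vec p)$. Write the evaluation sequences of $p_1,\dots,p_r$ one after the other. In the block that starts at position $N$, replace each formula $\sigma(y,s)$ by
\[
\exists s'\,(s'=\langle s(N),s(N+1),\dots\rangle\wedge\sigma(y,s')),
\]
which is again $\Sigma_k$, since for a fixed number $N$ the first conjunct is $\Delta_0$; then the block computes the same elements as before. If $p_j$ now stands at position $i_j$, append the $\Sigma_k$ formula expressing $\varphi(y,s(i_1),\dots,s(i_r))$. The result shows that the $<_L$-least $y$ with $\varphi(y,\vec p)$ is in $H$. By the Tarski--Vaught criterion, $H\prec_{\Sigma_k}L_\theta$.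

\emph{$H$ is transitive.} We have $\omega\subseteq H$ and $\omega\in H$, since these elements have $\Delta_0$ definitions. If $\emptyset\ne x\in H$, the $<_L$-least surjection $g:\omega\to x$ is in $H$, hence so is each $g(m)$. This is where we use that all sets of $L_\theta$ are countable there.

\emph{$H\models\mathrm{KP}_n$.} For $\Sigma_n$-Collection, let $a,\vec p\in H$ and $H\models\forall x\in a\,\exists y\,\varphi$ with $\varphi\in\Sigma_n$. This statement is $\Pi_{n+1}$ (recall $n\ge1$), so it holds in $L_\theta$. Therefore $L_\theta\models\exists b\,\forall x\in a\,\exists y\in b\,\varphi$, which is $\Sigma_{n+2}$ and so holds in $H$. For $\Sigma_n$-Separation, the statement $\exists b\,\forall x\,(x\in b\leftrightarrow x\in a\wedge\varphi)$ with $\varphi\in\Sigma_n$ is at most $\Sigma_{n+3}$ and true in $L_\theta$, so it holds in $H$. Extensionality, Pairing, Union and Infinity are at most $\Pi_2$, so they hold in $H$, and the Foundation scheme holds because $H$ is transitive. Finally $V{=}L$ is $\Pi_2$, so $H\models V{=}L$, and $H=L_\gamma$ for some $\gamma$. Write $A=L_\gamma$.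

\emph{$\delta$ maps part of $\omega$ onto $A$, in the sense of $A$.} If two sequences $\vec y,\vec y\,'$ witness $\delta^A(e,x)$ and $\delta^A(e,x')$, they agree, since at the first difference $i$ both $y_i$ and $y_i'$ would be the $<_L$-least element satisfying the same condition. So $\delta^A$ is functional in $e$. If $x\in A$, then $L_\theta\models\delta(e,x)$ for some $e$. All the $y_i$ computed in $L_\theta$ lie in $H=A$, because the initial segments of $(e_0,\dots,e_m)$ evaluate to them. Also $<_L$ is absolute, $A$ is closed downward under $<_L$, and $\sigma_{e_i}$ is absolute between $A$ and $L_\theta$ because $A\prec_{\Sigma_k}L_\theta$. Hence $A\models\delta(e,x)$. So $A$ is a model of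
\[
W_n=\mathrm{KP}_n+\forall e\in\omega\,\exists^{\le1}x\,\delta(e,x)+\forall x\,\exists e\in\omega\,\delta(e,x),
\]
a recursively axiomatized theory.

\subsection{An ill-founded model by a basis theorem}

For $X\subseteq\omega$ let $\omega_1^X$ be the least ordinal that is not the type of a well-ordering recursive in $X$; so $\omega_1^{CK}=\omega_1^\emptyset$. We use four facts.
\begin{itemize}
\item \emph{Gandy basis theorem} (\cite{gandy}; \cite[Ch.~III]{sacks}): every nonempty lightface $\Sigma^1_1$ set of subsets of $\omega$ has a member $X$ with $\omega_1^X=\omega_1^{CK}$.
\item \emph{Spector's theorem}: every well-ordering hyperarithmetic in $X$ has type less than $\omega_1^X$.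
\item \emph{Height} \cite{barwise}: a transitive model of KP that contains $\omega$ has height at least $\omega_1^{CK}$.
\item \emph{Truncation Lemma} \cite[II.8]{barwise}: the well-founded part of a model of KP, i.e.\ the substructure of all elements from which no infinite descending $\in$-chain starts, is (after collapsing) admissible.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:KP}]
For $X\subseteq\omega$ let $(\omega,E_X)$ be the structure coded by $X$ through a recursive pairing. The set of those $X$ for which $(\omega,E_X)$ is an $\omega$-standard model of $W_n$ is $\Sigma^1_1$: we ask for a satisfaction relation that makes all axioms of $W_n$ true, and $\omega$-standardness (each element of $\omega^M$ has finitely many predecessors) is arithmetical in $X$. The set is nonempty, because the countable model $A$ has a code. Let $X$ be a member with $\omega_1^X=\omega_1^{CK}$, and let $M=(\omega,E_X)$. Being an ordinal is a $\Delta_0$ property, so the order $\mathrm{Ord}(M)$, and for each ordinal $x$ of $M$ the initial segment $\{y:y<x\}$ of it, are arithmetical in $X$. By Spector's theorem, each of these orders that is a well-ordering has type less than $\omega_1^X=\omega_1^{CK}$. (This does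 not apply to the initial segment of all standard ordinals, which is not of this form when $M$ is ill-founded.)

\emph{$M$ is ill-founded.} Suppose $\mathrm{Ord}(M)$ is well-ordered. Since KP proves that every set has a rank, $M$ is well-founded, hence isomorphic to a transitive model of KP containing $\omega$. Its height, the type of $\mathrm{Ord}(M)$, is then at least $\omega_1^{CK}$, a contradiction.

\emph{$\mathrm{osp}(M)=\omega_1^{CK}$.} The ordinals in the well-founded part of $M$ are exactly the standard ones, so the height of the well-founded part is $\mathrm{osp}(M)$. By the Truncation Lemma it is admissible, and it contains $\omega$ because $M$ is $\omega$-standard. So $\mathrm{osp}(M)\ge\omega_1^{CK}$. Conversely, each $\beta<\mathrm{osp}(M)$ is the type of a well-ordered initial segment $\{y:y<x\}$ of $\mathrm{Ord}(M)$, hence $\beta<\omega_1^{CK}$; so $\mathrm{osp}(M)\le\omega_1^{CK}$.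

\emph{Uniqueness.} Let $T=\mathrm{Th}(M)\supseteq W_n$. By Lemma~\ref{lem:rigid} every $\omega$-standard model of $T$ is isomorphic to $M$. A model of $T$ with ordinal standard part $\omega_1^{CK}>\omega$, or with ordinals of type $\tau=\mathrm{Ord}(M)$, is $\omega$-standard, hence isomorphic to $M$. So exactly one model has ordinal standard part $\omega_1^{CK}$, and $\mu(T,\tau)=1$, while $\tau$ is not well-ordered. That $\tau\cong\omega_1^{CK}(1+\eta)$ is Lemma~\ref{lem:types} below.
\end{proof}

\section{The order type of the ordinals}\label{sec:types}

To prove $(\mathrm B)$ for KM we must recognize when a new model has the same ordinals as an old one. Two lemmas do this for countable models: for $\omega$-standard ill-founded models the ordinal standard part decides, and for $\omega$-nonstandard models the theory and the standard system decide. The set ordinals of a model of KM are the ordinals of a model of ZF, so whatever KP proves about ordinals applies to them.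

\begin{lemma}\label{lem:types}
Let $M$ be a countable, $\omega$-standard, ill-founded model of $\mathrm{KP}$ or of $\mathrm{KM}$, with $\mathrm{osp}(M)=\alpha$. Then $\mathrm{Ord}(M)\cong\alpha(1+\eta)$.
\end{lemma}

\begin{proof}
The idea is to call two ordinals equivalent if their difference is standard, and to show that the classes have type $\alpha$ and are ordered like $1+\eta$. KP defines ordinal addition, multiplication and exponentiation by $\Sigma$-recursion and proves their basic properties, including Cantor normal form. If $x\le y$, write $y-x$ for the unique $d$ with $x+d=y$. If $x\le y\le z$, then $z-x=(y-x)+(z-y)$.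

\emph{Closure of the standard ordinals.} Sums of standard ordinals are standard: fix $\beta$ and use induction on $\gamma$. Every ordinal below $\beta+\gamma$ is below $\beta$ or of the form $\beta+\gamma'$ with $\gamma'<\gamma$, hence standard, so $\beta+\gamma$ is standard by \eqref{star}. Next, $\omega^\beta$ is standard for standard $\beta$, by induction on $\beta$. An ordinal below $\omega^{\beta+1}$ is below $\omega^\beta\cdot m$ for some $m\in\omega^M$. Since $M$ is $\omega$-standard, $\omega^\beta\cdot m$ is a finite sum of standard ordinals, and \eqref{star} applies. For limit $\beta$, every ordinal below $\omega^\beta$ is below some $\omega^{\beta'}$ with $\beta'<\beta$, and \eqref{star} applies again. If $e$ is nonstandard, so is $\omega^e\ge e$.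

\emph{The classes.} For $x\le y$ let $x\sim y$ (and $y\sim x$) iff $y-x$ is standard. By the additivity of differences and closure under sums, this is a convex equivalence relation. Let $x=\omega^{e_1}+\dots+\omega^{e_m}$ with $e_1\ge\dots\ge e_m$; here $m$ is a true natural number. Let $x^-$ be the sum of the terms with nonstandard exponents. They come first, so $x=x^-+\rho$ with $\rho$ standard, and $x\sim x^-$. We claim that $x^-$ is the least element of its class. This is clear if $x^-=0$. Otherwise let $y<x^-=z+\omega^{e_j}$, where $\omega^{e_j}$ is the last term of $x^-$. If $y\le z$, then $x^--y\ge x^--z=\omega^{e_j}$. If $y>z$, then $y=z+u$ with $u<\omega^{e_j}$, so $u+\omega^{e_j}=\omega^{e_j}$ and $x^--y=\omega^{e_j}$. In both cases the difference is nonstandard. So the class of $x$ is $\{x^-+\rho:\rho<\alpha\}$, which has type $\alpha$.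

\emph{The order of the classes.} The first class is that of $0$. There is no last class, since $x+b\not\sim x$ for nonstandard $b$. The classes are densely ordered. Indeed, let $x<y$ with $c=y-x$ nonstandard. The leading exponent $e$ of $c$ is nonstandard, since otherwise $c$ would be a finite sum of standard ordinals. Write $c=\omega^e+c'$, choose a nonstandard $e'<e$, and let $w=x+\omega^{e'}$. Then $w-x=\omega^{e'}$ is nonstandard, and since $\omega^{e'}+\omega^e=\omega^e$ we get $w+c=x+\omega^{e'}+\omega^e+c'=y$, so $y-w=c$ is nonstandard. Hence the classes other than the first form a countable nonempty dense order without endpoints, which has type $\eta$.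
\end{proof}

For an $\omega$-nonstandard model $M$ let
\[
\mathrm{SSy}(M)=\{\{n\in\omega:M\models\bar n\in x\}:x\text{ a set of }M\},
\]
the \emph{standard system} of $M$. It is determined by the natural numbers of $M$ below $2^h$ and their standard bits, for any nonstandard $h\in\omega^M$: coding the finite set $x\cap h$ in binary shows that each member of $\mathrm{SSy}(M)$ has the form
\begin{equation}\label{bits}
\{n\in\omega:M\models\text{the }\bar n\text{th bit of }s\text{ is }1\}\qquad\text{for some }s<2^h,
\end{equation}
and conversely each such set is in $\mathrm{SSy}(M)$, because the set of positions of the bits $1$ of $s$ is a set of $M$.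

We use \emph{overspill}: if a property of natural numbers, definable with parameters, holds in an $\omega$-nonstandard model for all standard $m$, it holds for some nonstandard $m$. Indeed, if it fails somewhere, it has a least failing $m$ (by the Foundation scheme, or by Comprehension and Foundation in KM); this $m$ is nonstandard, and so is $m-1$.

\begin{lemma}\label{lem:ssy}
Let $M\equiv N$ be countable $\omega$-nonstandard models of $\mathrm{KP}$, or of $\mathrm{KM}$, with $\mathrm{SSy}(M)=\mathrm{SSy}(N)$. Then $\mathrm{Ord}(M)\cong\mathrm{Ord}(N)$.
\end{lemma}

\begin{proof}
We match intervals of ordinals that have the same first-order theory as linear orders. Satisfaction for set structures is $\Delta_1$ in KP. So for each ordinal $c>0$ of one of the models there is in that model the set $\mathrm{Th}(c)\subseteq\omega$ of codes of sentences true in $(c,<)$. For sentences with standard codes this agrees with real truth in the order $\{x:x<c\}$. Let $\mathrm{th}(c)$ be the set of standard elements of $\mathrm{Th}(c)$, a member of the standard system.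

\emph{Claim A. If $c\in\mathrm{Ord}(M)$ and $d\in\mathrm{Ord}(N)$ are nonzero, $\mathrm{th}(c)=\mathrm{th}(d)$ and $0<p<c$, then there is $q$ with $0<q<d$, $\mathrm{th}(q)=\mathrm{th}(p)$ and $\mathrm{th}(d-q)=\mathrm{th}(c-p)$.} Since the standard systems agree, there are sets $s,r$ of $N$ whose standard elements are those of $\mathrm{th}(p)$ and of $\mathrm{th}(c-p)$, respectively. For each standard $m$,
\[
N\models\exists q\,\bigl(0<q<d\ \wedge\ \forall e<m\,[(e\in\mathrm{Th}(q)\leftrightarrow e\in s)\wedge(e\in\mathrm{Th}(d-q)\leftrightarrow e\in r)]\bigr).
\]
Indeed, the order $(c,<)$ satisfies the first-order sentence ``some point other than the first splits the order into the part below it and the part from it on, and these parts decide the sentences with codes below $m$ as $p$ and $c-p$ do''. As $\mathrm{th}(c)=\mathrm{th}(d)$, so does $(d,<)$. By overspill, the displayed statement holds for some nonstandard $m$, and the corresponding $q$ is as required.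

\emph{Claim B. For every ordinal $p>0$ of $M$ there is an ordinal $q>0$ of $N$ with $\mathrm{th}(q)=\mathrm{th}(p)$.} Let $s$ be a set of $N$ whose standard elements are those of $\mathrm{th}(p)$. For each standard $m$, $M$ satisfies the sentence saying that some $q>0$ decides the finitely many sentences with codes below $m$ as prescribed by $\mathrm{th}(p)$. Since $M\equiv N$, we get $N\models\exists q>0\ \forall e<m\,(e\in\mathrm{Th}(q)\leftrightarrow e\in s)$. Overspill gives the required $q$.

Now go back and forth through finite sequences $0=p_0<p_1<\dots<p_m$ in $\mathrm{Ord}(M)$ and $0=q_0<q_1<\dots<q_m$ in $\mathrm{Ord}(N)$ such that $\mathrm{th}(p_{i+1}-p_i)=\mathrm{th}(q_{i+1}-q_i)$ for $i<m$. A new point $p$ between $p_i$ and $p_{i+1}$ is matched by applying Claim~A to $c=p_{i+1}-p_i$, $d=q_{i+1}-q_i$ and the point $p-p_i$, and adding the resulting $q$ to $q_i$. A new point $p>p_m$ is matched by $q_m+q$, where $q$ comes from Claim~B for $p-p_m$. The hypotheses are symmetric in $M$ and $N$, so points of $N$ are matched in the same way. In $\omega$ steps this gives an order isomorphism.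
\end{proof}

\section{Three schemes}\label{sec:schemes}

We now prepare the construction of many models. It extends a given model $M$ by new elements on top of a definable class $\kappa$, where $\kappa$ is $\mathrm{Ord}$ or $\omega$, without adding new members to the sets in a certain class $B$. From here through Section~\ref{sec:definable} the pair $(M,\kappa)$ is always in one of the following cases, with $M$ countable when we construct models.
\begin{itemize}
\item \textbf{Case KM:} $M\models\mathrm{KM}$, $\kappa=\mathrm{Ord}$, $B$ is the class of all sets.
\item \textbf{Case C:} $M\models\mathrm{KP}_\infty$, $\kappa=\mathrm{Ord}$, $B$ is the class of all sets.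
\item \textbf{Case $\omega$:} $M\models\mathrm{KP}$, $\kappa=\omega$, $B=\omega$.
\end{itemize}
In each case $\kappa$ is nonempty, linearly ordered by $\in$, has no last element, and $\kappa\subseteq B$. Let $P$ be the class of all set functions $t:\xi\to2$ with $\xi\in\kappa$, ordered by $\subseteq$. If $t\in P$ and $\mathrm{dom}(t)\le\xi\in\kappa$, then $t$ can be extended by zeros to a member of $P$ with domain $\xi$, and further by one arbitrary value at $\xi$. The construction uses these elementary facts in addition to the schemes below. Formulas may have parameters from $M$, and a class is \emph{definable} if it is defined by such a formula.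

Let $Q\gamma\,\psi$ abbreviate $\forall\zeta\in\kappa\,\exists\gamma\in\kappa\,(\gamma>\zeta\wedge\psi)$, ``the class of $\gamma$ with $\psi$ is unbounded in $\kappa$''. Consider the following schemes.
\begin{itemize}
\item[\textbf{(P0)}] Every nonempty definable subclass of $\kappa$ has a least element.
\item[\textbf{(P1)}] (Pigeonhole) For $a\in B$: $\ Q\gamma\,\exists x\in a\,\chi(x,\gamma)\to\exists x\in a\,Q\gamma\,\chi(x,\gamma)$.
\item[\textbf{(P2)}] (Distributivity) Let $a\in B$, $t^*\in P$, and let $(D_x)_{x\in a}$ be a definable family of subclasses of $P$ such that each $D_x$ is closed upward ($t\in D_x$ and $t\subseteq t'\in P$ imply $t'\in D_x$) and dense above $t^*$ (every $t\supseteq t^*$ in $P$ has an extension in $D_x$). Then some $t'\supseteq t^*$ lies in $D_x$ for all $x\in a$.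
\end{itemize}

\begin{lemma}\label{lem:schemes}
{\rm (P0)--(P2)} hold in each of the three cases. Moreover $\mathrm{KP}_\infty$ proves full Separation, hence full Replacement.
\end{lemma}

\begin{proof}
(P0) follows from Foundation, together with Comprehension in Case KM.

\emph{Case KM.} (P1): Suppose $\neg Q\gamma\,\chi(x,\gamma)$ for every $x\in a$. Let $\eta_x$ be the least ordinal such that $\neg\chi(x,\gamma)$ for all $\gamma>\eta_x$. By Comprehension $x\mapsto\eta_x$ is a class function, and by Replacement $\eta=\sup_{x\in a}\eta_x$ exists. No $\gamma>\eta$ satisfies $\exists x\in a\,\chi$, so $Q\gamma\,\exists x\in a\,\chi$ fails. (P2): By Comprehension and Global Choice there is a class function $F$ such that $t\subseteq F(t,x)\in D_x$ for all $t\supseteq t^*$ and $x\in a$: apply the choice function to the set of candidates of minimal rank. Enumerate $a=\{x_\zeta:\zeta<\lambda\}$ and put $t_0=t^*$, $t_{\zeta+1}=F(t_\zeta,x_\zeta)$, with unions at limits. By Replacement this recursion can be carried out up to $\lambda$, and $t_\lambda\in P$. As $t_\lambda\supseteq t_{\zeta+1}\in D_{x_\zeta}$, upward closure gives $t_\lambda\in D_x$ for all $x\in a$.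

\emph{Case $\omega$.} The Foundation scheme gives induction on $\omega$ for all formulas, and $a\in\omega$ is the set of smaller numbers. (P1): If $\neg Q\gamma\,\chi(x,\gamma)$ for all $x<a$, prove by induction on $j\le a$ that $\exists\eta\in\omega\,\forall x<j\,\forall\gamma>\eta\,\neg\chi(x,\gamma)$, where $\gamma$ ranges over $\omega$; at the step from $j$ to $j+1$ take the maximum of two bounds. For $j=a$ this refutes $Q\gamma\,\exists x\in a\,\chi$. (P2): Prove by induction on $j\le a$ that some $t'\supseteq t^*$ lies in $D_x$ for all $x<j$; at the step from $j$ to $j+1$ extend $t'$ into $D_j$ and use upward closure.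

\emph{Case C.} First we prove full Separation, in the following form, by induction on the formula $\varphi(x_1,\dots,x_r)$ (which may have parameters): for all sets $a_1,\dots,a_r$, the class of all $\vec x\in a_1\times\dots\times a_r$ with $\varphi(\vec x)$ is a set. Atomic formulas are handled by $\Delta_0$-Separation, negations and conjunctions by complements and intersections. Let $\varphi(\vec x)$ be $\exists y\,\vartheta(\vec x,y)$, and let $a=a_1\times\dots\times a_r$. Apply Collection to
\[
\forall\vec x\in a\,\exists y\,\bigl(\vartheta(\vec x,y)\vee(y=\emptyset\wedge\neg\exists z\,\vartheta(\vec x,z))\bigr)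
\]
to get a set $b$ such that $\exists y\,\vartheta(\vec x,y)$ is equivalent to $\exists y\in b\,\vartheta(\vec x,y)$ for $\vec x\in a$. By the induction hypothesis $\{(\vec x,y)\in a\times b:\vartheta(\vec x,y)\}$ is a set, and its projection to $a$ is the required set.

Full Collection and full Separation give full Replacement. Also, every nonempty definable class has a $<_L$-least element: take the least $\beta$ such that $L_\beta$ meets the class, and then the least element of the resulting subset of $L_\beta$. With full Separation and Replacement the usual proof shows that every set, being well-ordered by $<_L$, is enumerated by an ordinal, and recursion along ordinals is available for all definable functions. So the arguments of Case KM apply with definable functions for class functions and with ``the $<_L$-least candidate'' for Global Choice.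
\end{proof}

\begin{remark}
For the model $M$ of Theorem~\ref{thm:KP}, (P1) with $\kappa=\mathrm{Ord}$ fails for $a=\omega$ and $\chi(e,\gamma)=\delta(e,\gamma)$: every ordinal $\gamma$ satisfies $\exists e\in\omega\,\delta(e,\gamma)$, but for each $e$ there is at most one such $\gamma$. Case $\omega$ does apply to $M$, but it adds new natural numbers. This is why for KP the positive results stop at ordinal standard part $\omega$.
\end{remark}

\section{The extension lemma}\label{sec:ext}

\subsection{The idea with one new constant}

Call a definable $X\subseteq\kappa$ \emph{large} if it is unbounded in $\kappa$. Suppose we add to $M$ one constant $c$ that belongs to generically chosen large classes; new elements are then values $f(c)$ of definable functions. Two observations, each provable by hand, show what can be achieved.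

\emph{No new elements of old sets.} If $f$ maps a large class $X$ into some $a\in B$, then by (P1) $f$ is constant on some large $Y\subseteq X$. So $f(c)$ can be decided to be an old element.

\emph{Room below.} Let $f$ map a large class $X$ into $\kappa$, and suppose no large $Y\subseteq X$ has $f$ bounded on it by an element of $\kappa^M$. For each $a\in\kappa^M$, $X$ is the union of $\{\gamma\in X:f(\gamma)\le a\}$, which is not large, and $\{\gamma\in X:f(\gamma)>a\}$, which is therefore large. Hence
\[
Q\gamma_2\,Q\gamma_1\,(\gamma_1\in X\wedge f(\gamma_1)\ge\gamma_2).
\]
So a second constant $c_2$ can be placed above $\kappa^M$ and below $f(c)$, provided that it is quantified \emph{outside} $c_1=c$. Iterating, we get constants $c_1>c_2>\cdots$ that are coinitial in the new part of $\kappa$, which therefore has no least element.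

What is still missing is a way to obtain $2^{\aleph_0}$ different extensions. For this we add a further element $d_0$, a member of $P$ that is generic with respect to pieces of information of the form $t\subseteq d_0$, $t\in P^M$. Its values at definable places can be chosen freely, and they are visible in the type of $d_0$. The interaction of $t$ with the first observation is what (P2) is for.

\subsection{Statement and proof}

Let $\mathcal L$ be a countable language that extends $\{\in\}$ by constants, interpreted in $M$. The schemes (P0)--(P2) hold for $\mathcal L$-formulas as well, since constants may be regarded as parameters.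

\begin{lemma}[Extension Lemma]\label{lem:ext}
Let $(M,\kappa)$ be in one of the three cases, with $M$ a countable $\mathcal L$-structure, and suppose the elements of $\kappa^M$ that are $\mathcal L$-definable without parameters are cofinal in $\kappa^M$. Then there are countable $\mathcal L$-structures $N_f\succ M$ $(f\in2^\omega)$ such that
\begin{itemize}
\item[(i)] if $a\in B^M$ and $x\in^{N_f}a$, then $x\in M$;
\item[(ii)] $\kappa^M$ is a proper initial segment of $\kappa^{N_f}$, and its complement in $\kappa^{N_f}$ has no least element;
\item[(iii)] some $d_f\in N_f$ has $\mathcal L$-type $q_f$ over $\emptyset$, where $q_f\ne q_g$ for $f\ne g$.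
\end{itemize}
\end{lemma}

\begin{proof}
We use new constants $c_1,c_2,\dots$ and $d_0,d_1,\dots$. In this proof $\varphi,\theta,\dots$ denote $\mathcal L$-formulas with parameters from $M$ in which these constants may occur. If the new constants of $\varphi$ are among $c_1,\dots,c_n,d_0,\dots,d_k$ and $t\in P$, let $[\![t;\varphi]\!]$ be the formula
\[
Q\gamma_n\cdots Q\gamma_1\,\exists d_0\cdots\exists d_k\,\bigl(d_0\in P\wedge t\subseteq d_0\wedge\varphi(\gamma_1,\dots,\gamma_n,d_0,\dots,d_k)\bigr).
\]
The following simple facts will be used.
\begin{itemize}
\item Since $\kappa$ is nonempty and has no last element, vacuous quantifiers $Q\gamma$ do not matter, so the choice of $n$ and $k$ is immaterial. For the same reason $Q\gamma(\psi\wedge\rho)$ is equivalent to $(Q\gamma\,\psi)\wedge\rho$ if $\gamma$ is not free in $\rho$.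
\item $Q$ is monotone, and $Q\gamma(\psi\vee\psi')$ implies $Q\gamma\,\psi\vee Q\gamma\,\psi'$, since the maximum of two bounds is a bound. Both properties pass to blocks of $Q$'s.
\item Applying (P1) from the inside out, for $a\in B$ the formula $Q\gamma_n\cdots Q\gamma_1\,\exists x\in a\,\chi$ implies $\exists x\in a\,Q\gamma_n\cdots Q\gamma_1\,\chi$.
\item If $t\subseteq t'$, then $[\![t';\varphi]\!]$ implies $[\![t;\varphi]\!]$.
\end{itemize}
Call $(t,\varphi)$ a \emph{condition} if $t\in P^M$ and $M\models[\![t';\varphi]\!]$ for all $t'\supseteq t$ in $P^M$. If $(t,\varphi)$ is a condition and $t\subseteq t^*\in P^M$, then $(t^*,\varphi)$ is a condition. If $(t,\varphi)$ is a condition, then $\varphi$ is satisfiable in $M$ for a suitable interpretation of the new constants, and the same holds for each finite set of conjuncts of $\varphi$. The pair $(\emptyset,\top)$ is a condition, since $d_0=t'$ witnesses $[\![t';\top]\!]$.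

Let $(t,\varphi)$ be a condition. All $t',t^*,\dots$ below are in $P^M$.

\medskip\noindent\textbf{1. Deciding $\theta$.} \emph{For some $t^*\supseteq t$, $(t^*,\varphi\wedge\theta)$ or $(t^*,\varphi\wedge\neg\theta)$ is a condition.} If $(t,\varphi\wedge\theta)$ is not a condition, there is $t^*\supseteq t$ with $\neg[\![t^*;\varphi\wedge\theta]\!]$. For every $t'\supseteq t^*$ we have $\neg[\![t';\varphi\wedge\theta]\!]$ and $[\![t';\varphi]\!]$, hence $[\![t';\varphi\wedge\neg\theta]\!]$ by distributivity over disjunctions. So $(t^*,\varphi\wedge\neg\theta)$ is a condition.

\medskip\noindent\textbf{2. Witnesses.} \emph{If $\exists x\,\theta(x)$ is a conjunct of $\varphi$ and $d_l$, $l\ge1$, does not occur in $\varphi$, then $(t,\varphi\wedge\theta(d_l))$ is a condition.} Indeed, $\varphi$ implies $\exists d_l\,(\varphi\wedge\theta(d_l))$, so $[\![t';\varphi]\!]$ implies $[\![t';\varphi\wedge\theta(d_l)]\!]$.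

\medskip\noindent\textbf{3. Old sets get no new elements.} \emph{For $a\in B^M$ and $i\in\omega$ there is $t^*\supseteq t$ such that $(t^*,\varphi\wedge d_i\notin a)$ is a condition or $(t^*,\varphi\wedge d_i=x)$ is a condition for some $x\in^Ma$.} By 1 we may assume that $(t^*,\varphi\wedge d_i\in a)$ is a condition for some $t^*\supseteq t$. For $x\in a$ let
\[
D_x=\{t'\in P:\neg[\![t';\varphi\wedge d_i=x]\!]\},
\]
which is closed upward. Suppose no $(t^{**},\varphi\wedge d_i=x)$ with $x\in a$ and $t^{**}\supseteq t^*$ is a condition. This says exactly that each $D_x$ is dense above $t^*$. By (P2) some $t'\supseteq t^*$ lies in all $D_x$, $x\in a$. But $[\![t';\varphi\wedge d_i\in a]\!]$ holds, that is, under the block of $Q$'s there are $x\in a$ and $d_0,\dots,d_k$ with $d_0\in P$, $t'\subseteq d_0$ and $d_i=x$ that satisfy $\varphi$. By (P1) for blocks there is $x\in a$ with $[\![t';\varphi\wedge d_i=x]\!]$, so $t'\notin D_x$, a contradiction.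

\medskip\noindent\textbf{4. Room below new elements of $\kappa$.} \emph{For each $i$ there is $t^*\supseteq t$ such that $(t^*,\varphi\wedge\vartheta)$ is a condition, where $\vartheta$ is one of: $d_i\notin\kappa$; $\ d_i\in\kappa\wedge d_i\le a$ for some $a\in\kappa^M$; $\ d_i\in\kappa\wedge d_i\ge c_l$ for some $l$.} By 1, after extending $t$, we may assume that $d_i\in\kappa$ is a conjunct of $\varphi$. Suppose no $(t^*,\varphi\wedge d_i\le a)$ with $t^*\supseteq t$ and $a\in\kappa^M$ is a condition. Let the $c$'s in $\varphi$ be among $c_1,\dots,c_n$. We claim that $(t,\varphi\wedge d_i\ge c_{n+1})$ is a condition. Let $t'\supseteq t$ and $a\in\kappa^M$. Since $(t',\varphi\wedge d_i\le a)$ is not a condition, there is $t''\supseteq t'$ with $\neg[\![t'';\varphi\wedge d_i\le a]\!]$. As $[\![t'';\varphi]\!]$ holds, $[\![t'';\varphi\wedge d_i>a]\!]$ holds, hence so does $[\![t';\varphi\wedge d_i\ge a]\!]$. This is true for every $a\in\kappa^M$, so we may put $Q\gamma_{n+1}$ in front, with $\gamma_{n+1}$ in place of $a$, and obtain $[\![t';\varphi\wedge d_i\ge c_{n+1}]\!]$.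

\medskip\noindent\textbf{5. The constants $c_l$ descend above $\kappa^M$.} \emph{For $a\in\kappa^M$ and $l\ge1$, $(t,\varphi\wedge c_l\in\kappa\wedge c_l>a\wedge c_l>c_{l+1})$ is a condition.} The quantifier $Q\gamma_l$ stands inside $Q\gamma_{l+1}$, and for $\gamma_{l+1},a\in\kappa$ the statement $Q\gamma_l\,\chi$ implies $Q\gamma_l\,(\chi\wedge\gamma_l>a\wedge\gamma_l>\gamma_{l+1})$. The new conjuncts do not involve the variables quantified inside $Q\gamma_l$, so they can be moved to the right place.

\medskip\noindent\textbf{6. Splitting.} \emph{There is $\xi\in\kappa^M$, $\mathcal L$-definable without parameters, such that for $i=0,1$ some $(t_i,\varphi\wedge d_0(\xi)=i)$ with $t_i\supseteq t$ is a condition.} By the cofinality hypothesis choose such a $\xi\ge\mathrm{dom}(t)$. Let $t_i$ extend $t$ by zeros on $[\mathrm{dom}(t),\xi)$ and by $t_i(\xi)=i$. If $t'\supseteq t_i$, then $t'\subseteq d_0$ implies $d_0(\xi)=i$, so $[\![t';\varphi]\!]$ implies $[\![t';\varphi\wedge d_0(\xi)=i]\!]$.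

\medskip\noindent\textbf{The construction.} List in type $\omega$ the countably many tasks given by 1 (for all sentences $\theta$ in the extended language, followed by 2 with a new $d_l$ if $\theta$ is existential and is decided positively), by 3, by 4 and by 5. Construct conditions $p_\sigma$, $\sigma\in2^{<\omega}$, with $p_\emptyset=(\emptyset,\top)$: given $p_\sigma$, first carry out task number $|\sigma|$, then split by 6, with some $\xi_\sigma$, into $p_{\sigma0}$ and $p_{\sigma1}$, so that $d_0(\xi_\sigma)=i$ is a conjunct of the formula in $p_{\sigma i}$.

Let $f\in2^\omega$. The conjuncts that occur along $f$ form a complete theory with Henkin witnesses among the $d_i$, and every finite part of it is satisfiable in $M$. In particular it contains the elementary diagram of $M$. Its term model $N_f$ is therefore a countable elementary extension of $M$. Each element of $N_f$ is some $d_i$, because $\exists x\,(x=u)$ has received a witness for every constant $u$.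

Task 3 gives (i). For (ii), by 5 the elements $c_1>c_2>\cdots$ of $\kappa^{N_f}$ lie above $\kappa^M$. Let $d_i\in\kappa^{N_f}$. By 4, either $d_i\le a$ for some $a\in\kappa^M\subseteq B^M$, and then $d_i\in\kappa^M$ by (i) and elementarity, or $d_i\ge c_l>c_{l+1}$ for some $l$. So $\kappa^M$ is an initial segment, and no element outside it is the least such. For (iii) let $d_f$ be $d_0$ in $N_f$. If $f$ and $g$ first differ after $\sigma$, the $\mathcal L$-formula $d_0(\xi_\sigma)=1$, with $\xi_\sigma$ replaced by its definition and $d_0$ by a variable, belongs to exactly one of $q_f,q_g$.
\end{proof}

\subsection{Counting the extensions}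

A countable $\mathcal L$-structure realizes only countably many types, so by (iii) it is isomorphic to $N_f$ for at most countably many $f$. Hence there are $2^{\aleph_0}$ pairwise nonisomorphic $\mathcal L$-structures among the $N_f$. We want the same for their $\{\in\}$-reducts. It holds in two situations:
\begin{itemize}
\item[($\alpha$)] $\mathcal L=\{\in,b\}$ with one constant $b$. A countable $\{\in\}$-structure has only countably many expansions by one constant, so each isomorphism type of reducts comes from at most countably many isomorphism types of $\mathcal L$-structures.
\item[($\beta$)] $\mathcal L$ consists of $\in$ and names for all standard ordinals $\beta<\alpha$, all $N_f$ have ordinal standard part $\alpha$, and in each $N_f$ the name of $\beta$ denotes the $\beta$th ordinal. Then every isomorphism of $\{\in\}$-reducts preserves the $\beta$th ordinal, so it is an isomorphism of $\mathcal L$-structures.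
\end{itemize}

\section{Making the definable elements cofinal}\label{sec:definable}

If all ordinals of $M$ are standard, ($\beta$) can be used directly. If $M$ is ill-founded, naming all its ordinals would destroy the counting argument, since isomorphisms need not respect the names. So we name a single nonstandard $b$ and replace $M$ by a model in which the elements definable from $b$ are cofinal, keeping everything below $b$ fixed so as not to disturb the ordinal standard part.

Recall the omitting types theorem: let $\Theta$ be a complete consistent theory in a countable language, and let $\Sigma_1(y),\Sigma_2(y)$ be sets of formulas. Suppose that for $j=1,2$ and every formula $\chi(y)$ consistent with $\Theta$ there is $\sigma\in\Sigma_j$ such that $\chi\wedge\neg\sigma$ is consistent with $\Theta$. Then $\Theta$ has a countable model in which no element satisfies all of $\Sigma_1$ and no element satisfies all of $\Sigma_2$.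

\begin{lemma}\label{lem:omit}
Let $(M,\kappa)$ be in one of the three cases, $M$ countable, and let $b\in B^M$ be an ordinal of $M$. There is a countable $M'\equiv(M,x)_{x\le b}$ in which every element below $b$ is named by some $x<b$ of $M$, and in which the elements of $\kappa^{M'}$ definable from $b$ alone are cofinal in $\kappa^{M'}$.
\end{lemma}

\begin{proof}
Let $\Theta=\mathrm{Th}(M,x)_{x\le b}$. We have to omit
\[
\Sigma_1(y)=\{y<b\}\cup\{y\ne x:x<b\},\qquad
\Sigma_2(y)=\{y\in\kappa\}\cup\{y>\xi:\xi\in\kappa^M\text{ definable in }M\text{ from }b\},
\]
where in $\Sigma_2$ each $\xi$ is given by its definition. A formula $\chi(y)$ is consistent with the complete theory $\Theta$ iff it is satisfied by some $y\in M$. For $\Sigma_1$: such a $y$ satisfies $\neg(y<b)$ or equals some $x<b$.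

For $\Sigma_2$ write the formula as $\chi(y,x_1,\dots,x_r)$ with $x_j<b$, where $b$ may also occur. If it is satisfied by some $y\notin\kappa$, then $\chi\wedge y\notin\kappa$ is consistent with $\Theta$. Otherwise it is satisfied by some $y\in\kappa$. For $\vec x\,'$ below $b$ let $g(\vec x\,')$ be the least $y\in\kappa$ with $\chi(y,\vec x\,')$, if there is any such $y$; the least one then exists by (P0). The values of $g$ are bounded in $\kappa$. Otherwise
\[
Q\gamma\,\exists x_1'<b\cdots\exists x_r'<b\ (\gamma=g(\vec x\,')),
\]
and $r$ applications of (P1) with $a=b\in B$ give $\vec x\,'$ with $Q\gamma\,(\gamma=g(\vec x\,'))$, which is absurd. By (P0) there is a least bound $\xi$, and it is definable from $b$. Since $y=g(\vec x)\le\xi$ satisfies $\chi(y,\vec x)$, the formula $\chi\wedge y\le\xi$ is consistent with $\Theta$.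

A countable model $M'$ of $\Theta$ that omits $\Sigma_1$ and $\Sigma_2$ is as required.
\end{proof}

Since $M'\equiv M$ as $\{\in\}$-structures, $(M',\kappa)$ is in the same case as $(M,\kappa)$. By Lemma~\ref{lem:omit}, Lemma~\ref{lem:ext} applies to $M'$ with $\mathcal L=\{\in,b\}$.

\section{KM and full Collection: both statements hold}\label{sec:KM}

In this section $T$ is a complete extension of KM or of $\mathrm{KP}_\infty$, and $\kappa=\mathrm{Ord}$. Every model of $T$ is then in Case KM or Case C. The difference between the two theories has been absorbed in Lemma~\ref{lem:schemes}.

\begin{proposition}\label{prop:case2}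
Let $M$ be a countable ill-founded model of $T$ with $\mathrm{osp}(M)=\alpha$, and let $b$ be a nonstandard ordinal of $M$. Let $M'$ be as in Lemma~\ref{lem:omit} and let $N_f$ be the extensions of $M'$ from Lemma~\ref{lem:ext} with $\mathcal L=\{\in,b\}$. Then every $N_f$ is a countable ill-founded model of $T$ with $\mathrm{osp}(N_f)=\alpha$, and $2^{\aleph_0}$ of the $N_f$ are pairwise nonisomorphic as $\{\in\}$-structures.
\end{proposition}

\begin{proof}
The ordinals below $b$ have the same order in $M'$ as in $M$. Among them, the standard ones form an initial segment of type $\alpha$, and the others form a nonempty set without a least element. So $M'$ is ill-founded with $\mathrm{osp}(M')=\alpha$. By Lemma~\ref{lem:ext}(ii), $\mathrm{Ord}(M')$ is an initial segment of $\mathrm{Ord}(N_f)$, so the same holds for $N_f$. As $N_f\succ M'\equiv M$, $N_f\models T$. Apply counting ($\alpha$).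
\end{proof}

\begin{proposition}\label{prop:i}
If $T$ has a model $\mathfrak A$ with $\mathrm{osp}(\mathfrak A)=\alpha<\omega_1$, then $T$ has $2^{\aleph_0}$ nonisomorphic countable ill-founded models with ordinal standard part $\alpha$.
\end{proposition}

\begin{proof}
Take a countable $M\prec\mathfrak A$ that contains all standard ordinals of $\mathfrak A$; there are only countably many. If $\mathfrak A$ is ill-founded, let $M$ also contain a nonstandard ordinal and, for each nonstandard ordinal in it, a smaller nonstandard one; a closure in $\omega$ steps achieves this. In either case $\mathrm{osp}(M)=\alpha$.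

If $M$ is ill-founded, Proposition~\ref{prop:case2} gives the claim. Otherwise $\mathrm{Ord}(M)=\alpha$. Let $\mathcal L$ consist of $\in$ and names for all $\beta<\alpha$. Then every ordinal of $M$ is $\mathcal L$-definable, and Lemma~\ref{lem:ext} applies to $M$. By part (ii) of that lemma, $\alpha$ is a proper initial segment of $\mathrm{Ord}(N_f)$ whose complement has no least element. So $N_f$ is ill-founded with ordinal standard part $\alpha$, and counting ($\beta$) gives $2^{\aleph_0}$ pairwise nonisomorphic models.
\end{proof}

\begin{proposition}\label{prop:ii}
If $\tau$ is a countable linear order type that is not well-ordered, then $\mu(T,\tau)\in\{0,2^{\aleph_0}\}$.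
\end{proposition}

\begin{proof}
Suppose $M$ is a countable model of $T$ with $\mathrm{Ord}(M)\cong\tau$, and let $\alpha=\mathrm{osp}(M)$. We apply Proposition~\ref{prop:case2} to $M$ and show that, for a suitable $b$, all $\mathrm{Ord}(N_f)$ have type $\tau$; then $\mu(T,\tau)=2^{\aleph_0}$.

If $\alpha>\omega$, take any nonstandard $b$. Then $M$ and all $N_f$ are countable, $\omega$-standard and ill-founded with ordinal standard part $\alpha$, so $\mathrm{Ord}(N_f)\cong\alpha(1+\eta)\cong\tau$ by Lemma~\ref{lem:types}.

If $\alpha=\omega$, take $b=\omega^M$, which is nonstandard. Fix a nonstandard $h\in\omega^M$. All natural numbers of $M'$ are named by natural numbers of $M$, and $M'\equiv(M,x)_{x\le b}$; so $M$ and $M'$ have the same numbers $s<2^h$ with the same standard bits, and $\mathrm{SSy}(M')=\mathrm{SSy}(M)$ by \eqref{bits}. By Lemma~\ref{lem:ext}(i), applied to the set $\omega$ of $M'$, $N_f$ has the same natural numbers as $M'$; hence $\mathrm{SSy}(N_f)=\mathrm{SSy}(M)$, again by \eqref{bits}. As $N_f\equiv M$, Lemma~\ref{lem:ssy} gives $\mathrm{Ord}(N_f)\cong\tau$.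
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:KM}]
This is Propositions~\ref{prop:i} and~\ref{prop:ii} for $T\supseteq\mathrm{KM}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a) and (c)]
Let $T$ be a complete extension of KM or of $\mathrm{KP}_\infty$, and let $\tau$, $\alpha>\omega$ be as in (a). If $\mu(T,\tau)>0$, a countable model of $T$ with ordinals of type $\tau$ is ill-founded and has ordinal standard part $\alpha>\omega$, so $\tau\cong\alpha(1+\eta)$ by Lemma~\ref{lem:types}. Conversely, suppose $\tau\cong\alpha(1+\eta)$ and $T$ has a model with ordinal standard part $\alpha$. Proposition~\ref{prop:i} gives $2^{\aleph_0}$ nonisomorphic countable ill-founded models with ordinal standard part $\alpha$. By Lemma~\ref{lem:types} their ordinals have type $\alpha(1+\eta)\cong\tau$, so $\mu(T,\tau)=2^{\aleph_0}$. This proves (a), also for $\mathrm{KP}_\infty$; with Propositions~\ref{prop:i} and~\ref{prop:ii} for $T\supseteq\mathrm{KP}_\infty$ this proves the positive part of (c). The failure for $\mathrm{KP}_n$ is Theorem~\ref{thm:KP}.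
\end{proof}

\section{KP at ordinal standard part $\omega$}\label{sec:KPomega}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(b)]
Let $T$ be a complete extension of KP.

\emph{Many models with ordinal standard part $\omega$.} For $S\subseteq\omega$ and new constants $c,h$, the theory
\[
T\cup\{\bar n\in c:n\in S\}\cup\{\bar n\notin c:n\notin S\}\cup\{h\in\omega\wedge h>\bar n:n\in\omega\}
\]
is finitely satisfiable in any model of $T$. So $S\in\mathrm{SSy}(N)$ for some countable $\omega$-nonstandard $N\models T$, and $\mathrm{osp}(N)=\omega$. Each $\mathrm{SSy}(N)$ is countable and invariant under isomorphism, so one isomorphism type serves only countably many $S$. Hence there are $2^{\aleph_0}$ isomorphism types.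

\emph{Fixed $\tau$.} Let $\tau$ be countable and not well-ordered, with largest well-founded initial segment of type $\omega$, and let $M\models T$ be countable with $\mathrm{Ord}(M)\cong\tau$ (if there is no such $M$, then $\mu(T,\tau)=0$). Then $M$ is $\omega$-nonstandard. We use Case $\omega$. Choose a nonstandard $b\in\omega^M=B^M$, and let $h$ be the largest natural number of $M$ with $2^h<b$. It is nonstandard, since $2^n<b$ for all standard $n$. Let $M'$ be as in Lemma~\ref{lem:omit}, and let $N_f$ be the extensions of $M'$ from Lemma~\ref{lem:ext} with $\kappa=\omega$ and $\mathcal L=\{\in,b\}$. The numbers of $M'$ below $b$ are named by those of $M$, so $M$ and $M'$ have the same numbers below $2^h$, with the same standard bits. By Lemma~\ref{lem:ext}(i) with $a=2^h$, $N_f$ has the same numbers below $2^h$ as $M'$. By \eqref{bits}, $\mathrm{SSy}(N_f)=\mathrm{SSy}(M')=\mathrm{SSy}(M)$. Since $N_f\equiv M$, Lemma~\ref{lem:ssy} gives $\mathrm{Ord}(N_f)\cong\tau$. By counting ($\alpha$), $2^{\aleph_0}$ of the $N_f$ are pairwise nonisomorphic as $\{\in\}$-structures, so $\mu(T,\tau)=2^{\aleph_0}$.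
\end{proof}

\begin{thebibliography}{9}

\bibitem{barwise} Barwise, \emph{Admissible Sets and Structures}.

\bibitem{counting} \emph{Counting Models Of Set Theory}, \url{https://www.impan.pl/shop/publication/transaction/download/product/88896}.

\bibitem{gandy} Gandy, 1960.

\bibitem{sacks} Sacks, \emph{Higher Recursion Theory}.

\end{thebibliography}

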